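# Counterexamples to the picky conjecture for nilpotent Hall subgroups

## Two sets of characters with different sizes

All groups are finite and all characters are complex. For a group $K$ and $x\in K$, $\operatorname{Irr}^x(K)=\{\chi\in\operatorname{Irr}(K):\chi(x)\ne 0\}$. The words "$H$-picky" and "the conjecture" are explained right after the statements.

**Theorem 1.** Let $E$ be extraspecial of order $27$ and exponent $3$, let $A=E\rtimes \mathrm{SL}_2(3)$ (order $648$, natural action, trivial on $\mathbf Z(E)$), and let $P\cong Q_8$ be the Sylow $2$-subgroup of $\mathrm{SL}_2(3)$. Let $t\in P$ be the involution and $i\in P$ an element of order $4$. Put $G=A\wr C_3$, $H=P^3$, $x=(i,t,t)$. Then $G$ is a solvable $\{2,3\}$-group, $H$ is a nilpotent Hall $\pi$-subgroup for every $\pi$ with $2\in\pi$, $3\notin\pi$, $x$ is $H$-picky, and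
$$|\operatorname{Irr}^x(G)|=2516,\qquad |\operatorname{Irr}^x(\mathbf N_G(H))|=2876 .$$

**Corollary.** If $M$ is any nilpotent $\pi$-group, where $2\in\pi$ and $3\notin\pi$, then $G\times M$, $H\times M$, $(x,1)$ is also a counterexample to the conjecture (for instance $\pi=\{2,5\}$, $M=C_5$). So the failure is not confined to Sylow subgroups.

**Theorem 2.** Let $q$ be any power of any prime $p$, $A=\mathrm{GU}_3(q)$, $P\in\mathrm{Syl}_p(A)$, $1\ne u\in \mathbf Z(P)$, $v\in P\setminus \mathbf Z(P)$, $G=A\wr C_{q+1}$, $H=P^{q+1}$, $x=(v,u,\dots,u)$. Then $H\in \mathrm{Syl}_p(G)$, $x$ is $H$-picky, and $|\operatorname{Irr}^x(G)|<|\operatorname{Irr}^x(\mathbf N_G(H))|$. Hence the conjecture fails for $\pi=\{p\}$, for every prime $p$.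

**Theorem 3.** Let $2\in\pi$. The conjecture holds for $\pi$ (for all $G,H,x$) if and only if $\pi$ is the set of all primes. If a prime $r\notin\pi$, there is a counterexample which is a solvable $\{2,r\}$-group.

Now the words. Write $H^g=g^{-1}Hg$, and $n_\pi$ for the largest divisor of $n$ all of whose prime divisors lie in $\pi$.

**Definition.** Let $H\le G$ and $x\in H$. The element $x$ is *$H$-picky* if $x\in H^g$ with $g\in G$ implies $g\in\mathbf N_G(H)$. In words: $H$ is the only conjugate of $H$ that contains $x$.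

**Conjecture** (picky conjecture for nilpotent Hall subgroups). Let $\pi$ be a set of primes, $G$ a group with a nilpotent Hall $\pi$-subgroup $H$, and $x\in H$ an $H$-picky element. Then there is a bijection $f:\operatorname{Irr}^x(G)\to\operatorname{Irr}^x(\mathbf N_G(H))$ such that for every $\chi\in\operatorname{Irr}^x(G)$

1. $\chi(1)_\pi=f(\chi)(1)_\pi$;
2. $\mathbb Q(\chi(x))=\mathbb Q(f(\chi)(x))$.

The conjecture is taken from the slides "25 Years Since I First Met Gabriel" (https://www.uv.es/jomimar8/valenciaslides/moreto.pdf).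

Theorem 1 says more than that (1) or (2) fails: the two sets have different sizes, so there is no bijection at all. Theorem 2 gives the same kind of failure for $\pi=\{p\}$, every $p$. In Theorem 3 the failure for $r\ge5$ is of condition (1). These notes do not settle which sets $\pi$ of odd primes with $|\pi|\ge 2$ admit counterexamples.

## Picky elements in $S_3$ and $S_4$, and an identity between column sums

In $S_3$ with $\pi=\{2\}$, $H=\langle(12)\rangle$, the element $(12)$ is picky, since it lies in no other Sylow $2$-subgroup, and $\mathbf N_{S_3}(H)=H$. The character of degree $2$ vanishes at $(12)$, so $|\operatorname{Irr}^{(12)}(S_3)|=2=|\operatorname{Irr}^{(12)}(H)|$. The identity is not picky, because it lies in every conjugate of $H$.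

In $S_4$ with $\pi=\{2\}$, let $H=\langle(1234),(13)\rangle$, dihedral of order $8$ and self-normalizing. The double transpositions lie in all three Sylow $2$-subgroups, so they are not picky. The transposition $(13)$ lies in $H$ only, so it is picky. The characters of $S_4$ of degrees $1,1,2,3,3$ take values $1,-1,0,1,-1$ there. In $H$ the four linear characters are nonzero at $(13)$ and the character of degree $2$ vanishes. So $4=4$, all degrees involved are odd, and all values are rational: the conjecture holds here.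

If $H$ is normal in $G$, then $\mathbf N_G(H)=G$ and the identity map works.

There is a general reason for the two sides to look alike. Let $x$ be $H$-picky and $N=\mathbf N_G(H)$. If $c\in\mathbf C_G(x)$, then $x=x^c\in H^c$, so $c\in N$. Hence $\mathbf C_G(x)=\mathbf C_N(x)$, and column orthogonality in both groups gives
$$\sum_{\chi\in\operatorname{Irr}^x(G)}|\chi(x)|^2=|\mathbf C_G(x)|=|\mathbf C_N(x)|=\sum_{\psi\in\operatorname{Irr}^x(N)}|\psi(x)|^2. \tag{1}$$
If all nonzero values on both sides have absolute value $1$, the sizes agree. A counterexample in sizes must therefore have a different distribution of absolute values on the two sides.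

## Clifford theory and extension of characters

We write [Is] for Isaacs, *Character Theory of Finite Groups*. Let $M\lhd G$, $\theta\in\operatorname{Irr}(M)$, with stabilizer $I$ in $G$.

- Clifford: if $\chi\in\operatorname{Irr}(G)$ lies over $\theta$, then $\chi_M$ is a multiple of the sum of the distinct $G$-conjugates of $\theta$. Induction is a bijection from the irreducible characters of $I$ over $\theta$ to those of $G$ over $\theta$.
- Gallagher: if $\theta$ extends to $\psi\in\operatorname{Irr}(G)$, the characters $\psi\beta$, $\beta\in\operatorname{Irr}(G/M)$, are distinct and are all the irreducible characters of $G$ over $\theta$.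
- Extension: a $G$-invariant $\theta$ extends to $G$ if $|G:M|$ is coprime to $|M|$ ([Is, 8.16]); or if $G/M$ is cyclic ([Is, 11.22]); or if, for each prime $s$, it extends to the preimage of a Sylow $s$-subgroup of $G/M$ ([Is, 11.31]).

## Extraspecial groups extended by a group of symplectic maps

Let $r$ be an odd prime, $V\neq0$ a space over $\mathbb F_r$ with a nondegenerate symplectic form $\omega$, and $E=V\times\mathbb F_r$ with
$$(w,z)(w',z')=\bigl(w+w',\,z+z'+\tfrac12\omega(w,w')\bigr).$$
The commutator of $(w,z)$ and $(w',z')$ is $(0,\omega(w,w'))$, so $E$ is extraspecial with centre $Z=\{(0,z)\}$, and it has exponent $r$. A subgroup $S\le\mathrm{Sp}(V)$ acts by $(w,z)^s=(ws,z)$. Put $A=E\rtimes S$. Then $Z$ is central in $A$.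

We need the characters of $E$. Let $\theta\in\operatorname{Irr}(E)$ lie over $1\neq\zeta\in\operatorname{Irr}(Z)$. If $w\ne0$, then $(w,z)$ is conjugate to $(w,z+c)$ for every $c$, so $\theta(w,z)=\zeta(c)\theta(w,z)$ (identifying $c$ with $(0,c)$) and $\theta(w,z)=0$. So $\theta$ vanishes off $Z$; from $[\theta,\theta]=1$ we get $\theta(1)^2=|E:Z|$. Thus $\theta=\theta_\zeta$ is determined by $\zeta$, and it is $A$-invariant because $A$ centralizes $Z$.

**Lemma 1.** In this situation let $P$ be a normal Sylow $2$-subgroup of $S$ containing $-1$, and let $x\in P$ have no nonzero fixed vector on $V$.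

(a) $P\in\mathrm{Syl}_2(A)$, $\mathbf N_A(P)=Z\times S$, and $x$ is $P$-picky in $A$.

(b) If $\chi\in\operatorname{Irr}(A)$ has $Z\le\ker\chi$ but $E\not\le\ker\chi$, then $\chi(x)=0$.

(c) If $\psi\in\operatorname{Irr}(A)$ extends some $\theta_\zeta$ with $\zeta\ne1$, then $|\psi(x)|=1$.

*Proof of (a).* Since $|A:S|=|E|$ is odd, $P\in\mathrm{Syl}_2(A)$. As $S$ normalizes $P$, $\mathbf N_A(P)=\mathbf N_E(P)S$. Also $[\mathbf N_E(P),P]\le E\cap P=1$, so $\mathbf N_E(P)=\mathbf C_E(P)\le\mathbf C_E(-1)$. If $-1$ fixes $(w,z)$, then $w=-w$, so $w=0$. Hence $\mathbf N_E(P)=Z$ and $\mathbf N_A(P)=Z\times S$.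

Let $x\in P^g$ and write $g=se$ with $s\in S$, $e\in E$. Then $P^g=P^e$, so $x=x'^e$ with $x'\in P$. Modulo $E$ this reads $x=x'$ (as $A/E\cong S$), so $e\in\mathbf C_E(x)$. If $x$ fixes $(w,z)$, then $wx=w$, so $w=0$. Thus $e\in Z$ and $g\in\mathbf N_A(P)$.

*Proof of (b).* By Clifford, $\chi_E$ is a sum of nontrivial linear characters of $E/Z\cong V$. If $x$ fixes a linear character $\lambda$ of $V$, then $\lambda$ is trivial on $V(x-1)$; this is all of $V$, since $x-1$ is injective. So $x$ fixes no nontrivial $\lambda$. Hence $x$ permutes the $E$-eigenspaces of a module affording $\chi$ without fixing any, and its trace is $0$.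

*Proof of (c).* Since $\theta_\zeta$ vanishes off $Z$, $\theta_\zeta\overline{\theta_\zeta}$ is the regular character of $E/Z$. So $(\psi\bar\psi)_E=\sum_{\lambda\in\operatorname{Irr}(E/Z)}\lambda$, with one-dimensional eigenspaces. By the argument in (b), $x$ fixes only the eigenspace of $\lambda=1$. As $[\psi\bar\psi,1_A]=[\psi,\psi]=1$, the trivial $A$-module occurs in $\psi\bar\psi$; it lies in that eigenspace and therefore equals it. So $|\psi(x)|^2=1$. $\square$

## The group $A=3^{1+2}\rtimes\mathrm{SL}_2(3)$ satisfies the conjecture, and yet two columns differ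

Take $r=3$, $V=\mathbb F_3^2$, $S=\mathrm{Sp}(V)=\mathrm{SL}_2(3)$, and $P\cong Q_8$, its normal Sylow $2$-subgroup. Every nonidentity element of $P$ has a power equal to $t=-1$, so it has no nonzero fixed vector. By Lemma 1, $N:=\mathbf N_A(P)=Z\times S$, and $t$ and $i$ are $P$-picky in $A$. We compute the columns of $t$ and $i$ in $A$ and in $N$.

**Step 1: the columns of $S$ and of $N$.** The degrees of $S$ are $1,1,1,2,2,2,3$. The linear characters contain $P$ in their kernel: values $(1,1)$ at $(t,i)$. The character of degree $3$ comes from $S/\langle t\rangle\cong A_4$: values $(3,-1)$. At $t$ the characters of degree $2$ take the value $-2$. Since $|\mathbf C_S(i)|=4=1+1+1+(-1)^2$, they vanish at $i$. As $|Z|=3$, the group $N$ has values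
$$N:\quad (1,1)^{\times 9},\quad (3,-1)^{\times 3},\quad (-2,0)^{\times 9}.$$

**Step 2: the extensions $\psi_\zeta$.** Let $1\ne\zeta\in\operatorname{Irr}(Z)$; there are two such $\zeta$. The character $\theta_\zeta$ has degree $3$ and is $A$-invariant. It extends to $EP$ by [Is, 8.16], and to $ER$ for $R\in\mathrm{Syl}_3(S)$ by [Is, 11.22], because $R$ is cyclic. By [Is, 11.31] it extends to some $\psi_\zeta\in\operatorname{Irr}(A)$. By Gallagher the characters of $A$ over $\zeta$ are the $\psi_\zeta\beta$, $\beta\in\operatorname{Irr}(S)$.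

We need $\psi_\zeta$ at $t$ and $i$. Characters of $Q_8$ are integer-valued, so by Lemma 1(c) both values are $\pm1$. The six elements of order $4$ in $P$ are conjugate in $S$. So the multiplicity of $1_P$ in $(\psi_\zeta)_P$ is
$$\tfrac18\bigl(3+\psi_\zeta(t)+6\psi_\zeta(i)\bigr).$$
For $(\psi_\zeta(t),\psi_\zeta(i))=(1,1),(1,-1),(-1,1),(-1,-1)$ this is $\frac{10}8,\ -\frac28,\ 1,\ -\frac48$. Only the third is a nonnegative integer, so $\psi_\zeta(t)=-1$ and $\psi_\zeta(i)=1$.

**Step 3: the columns of $A$.** Characters with $Z$ but not $E$ in the kernel vanish at $t$ and at $i$ by Lemma 1(b). The others are the $\beta$ and the $\psi_\zeta\beta$, so the characters of $A$ not vanishing at $t$ have values at $(t,i)$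
$$A:\quad (1,1)^{\times3},\ (3,-1)^{\times1},\ (-2,0)^{\times3},\ (-1,1)^{\times6},\ (-3,-1)^{\times2},\ (2,0)^{\times6}. \tag{2}$$

The first thing to try is whether $A$ itself, with $x=i$ or $x=t$, is a counterexample. It is not. At $i$ there are $12$ nonvanishing characters on each side, all of odd degree with value $\pm1$. At $t$ there are $21$ on each side: $12$ of odd degree and $9$ whose degree has $2$-part $2$, all values rational. The product $A\times A\times A$ does not help: characters multiply, so the count at $(i,t,t)$ is $12\cdot21\cdot21$ on both sides, with matching $2$-parts and rational values. Each column alone, up to sign, looks the same in $A$ and in $N$.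

What differs is the relation between the two columns. Put $\rho(\alpha)=\alpha(i)/\alpha(t)$. The nonzero values of $\rho$ are
$$N:\ 1^{(9)},\ (-\tfrac13)^{(3)};\qquad A:\ 1^{(3)},\ (-\tfrac13)^{(1)},\ (-1)^{(6)},\ (\tfrac13)^{(2)}. \tag{3}$$
In $A$ there are pairs with $\rho+\rho'=0$; in $N$ there are none. We want a group whose character values are *sums* of the $\rho$'s, so that opposite values cancel. A cyclic group permuting several copies of $A$ does this, because a character induced from the base group is a sum over rotations.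

## Characters of $A\wr C_\ell$ at $(v,u,\dots,u)$

**Lemma 2.** Let $P$ be a nilpotent Hall $\pi$-subgroup of $A$, $\ell$ a $\pi'$-number, $G=A\wr C_\ell$, $H=P^\ell\le A^\ell$, and $x=(x_0,\dots,x_{\ell-1})$ with each $x_k\in P$ being $P$-picky in $A$. Then $H$ is a nilpotent Hall $\pi$-subgroup of $G$, $\mathbf N_G(H)=\mathbf N_A(P)\wr C_\ell$, and $x$ is $H$-picky.

Moreover, for $\tau=(\alpha_0,\dots,\alpha_{\ell-1})\in\operatorname{Irr}(A)^\ell$ with stabilizer of order $m_\tau$ in $C_\ell$ (acting by rotation), exactly $m_\tau$ irreducible characters $\chi$ of $G$ lie over $\tau$. Each satisfies $\chi(1)_\pi=\prod_k\alpha_k(1)_\pi$ and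
$$\chi(x)=\tfrac1{m_\tau}V_\tau,\qquad V_\tau=\sum_{s\in\mathbb Z/\ell}\ \prod_k\alpha_{k+s}(x_k). \tag{4}$$

*Proof.* First the subgroups. The group $H$ is a nilpotent $\pi$-group, and $|G:H|=\ell\,|A:P|^\ell$ is a $\pi'$-number. The top group $C_\ell=\langle\sigma\rangle$ normalizes $H$, and $b=(b_k)\in A^\ell$ normalizes $H$ if and only if all $b_k\in\mathbf N_A(P)$. This gives $\mathbf N_G(H)$. Let $x\in H^g$ with $g=\sigma^jb$. Then $H^g=H^b=\prod_kP^{b_k}$, so $x_k\in P^{b_k}$, hence $b_k\in\mathbf N_A(P)$ for all $k$, and $g\in\mathbf N_G(H)$.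

Now the characters. View $\tau$ as the character $\alpha_0\times\dots\times\alpha_{\ell-1}$ of $A^\ell$. Its stabilizer $I$ in $G$ has $I/A^\ell$ cyclic of order $m_\tau$, so $\tau$ extends to $I$ by [Is, 11.22]. By Gallagher there are exactly $m_\tau$ irreducible characters of $I$ over $\tau$, all of them extensions, and by Clifford they induce to the $m_\tau$ irreducible characters of $G$ over $\tau$. Each of these restricts to $A^\ell$ as the sum of the $\ell/m_\tau$ distinct rotations of $\tau$. So $\chi(1)=(\ell/m_\tau)\prod_k\alpha_k(1)$, and $\ell/m_\tau$ is a $\pi'$-number. In the sum over $s\in\mathbb Z/\ell$ each distinct rotation occurs $m_\tau$ times; this is (4). $\square$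

If $x=(i,i,i)$ in the example above, then $V_\tau=3\prod_k\alpha_k(i)$: no cancellation. The entries must be of two kinds.

**Specialization.** Let $x=(v,u,\dots,u)$ and assume $\operatorname{Irr}^v(A)\subseteq\operatorname{Irr}^u(A)$. Then
$$V_\tau=\sum_s\alpha_s(v)\prod_{k\ne s}\alpha_k(u).$$
If some $\alpha_k(u)=0$, then also $\alpha_k(v)=0$, every summand contains a factor $0$, and $V_\tau=0$. If all $\alpha_k\in\operatorname{Irr}^u(A)$, then
$$V_\tau=\Big(\prod_k\alpha_k(u)\Big)\sum_k\rho(\alpha_k),\qquad\rho(\alpha)=\frac{\alpha(v)}{\alpha(u)}. \tag{5}$$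
A rotation orbit has $\ell/m_\tau$ members and carries $m_\tau$ characters. Hence
$$|\operatorname{Irr}^x(G)|=\sum_{\text{orbits of }\tau}m_\tau=\frac1\ell\sum_{\tau}m_\tau^2, \tag{6}$$
where $\tau$ runs over the tuples in $\operatorname{Irr}^u(A)^\ell$ with $\sum_k\rho(\alpha_k)\ne0$. The formulas apply equally to $N=\mathbf N_A(P)$ and $\mathbf N_G(H)=N\wr C_\ell$, provided $\operatorname{Irr}^v(N)\subseteq\operatorname{Irr}^u(N)$. A bijection $\operatorname{Irr}^u(A)\to\operatorname{Irr}^u(N)$, applied entrywise to tuples, commutes with rotation and preserves $m_\tau$. So if the condition $\sum\rho\ne0$ is dropped, the weighted number of tuples depends only on $|\operatorname{Irr}^u|$. The whole comparison is about which tuples have $\sum\rho=0$.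

## The count $2516$ against $2876$

*Proof of Theorem 1.* $E$, $\mathrm{SL}_2(3)$ and $C_3$ are solvable $\{2,3\}$-groups, so $G$ is one too. Lemma 2 with $\ell=3$ shows that $H$ is a nilpotent Hall $\pi$-subgroup whenever $2\in\pi\not\ni3$, that $\mathbf N_G(H)=N\wr C_3$, and that $x=(i,t,t)$ is $H$-picky. By the tables, $\operatorname{Irr}^i\subseteq\operatorname{Irr}^t$ in both $A$ and $N$, so (6) applies with $v=i$, $u=t$.

**Step 1: find the tuples with $\sum\rho=0$.** Let $D$ be the set of characters in $\operatorname{Irr}^t$ with $\rho=0$ and $L$ the set of those with $\rho\ne0$. In both groups $|L|=12$ and $|D|=9$; the values on $L$ are listed in (3).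

- Three entries in $L$: the sum is never $0$, in both groups, since $3\rho$ is an odd integer on $L$ and a sum of three odd integers is odd.
- One entry in $L$, two in $D$: never $0$.
- Three entries in $D$: always $0$.
- Two entries in $L$, one in $D$: in $N$ the sum is $2$, $\frac23$ or $-\frac23$, so never $0$. In $A$ the number of ordered pairs in $L$ with $\rho+\rho'=0$ is $2(3\cdot6)+2(1\cdot2)=40$.

**Step 2: count.** Constant tuples have $m_\tau=3$, all others $m_\tau=1$ and orbits of length $3$. For $N\wr C_3$: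

- constant tuples in $L$: $12\cdot3=36$;
- nonconstant tuples with all entries in $L$: $(12^3-12)/3=572$;
- two entries in $L$, one in $D$: rotate the $D$-entry to the front, so there are $9\cdot12^2=1296$ orbits;
- one entry in $L$, two in $D$: $12\cdot9^2=972$ orbits.

The total is $2876$. For $A\wr C_3$ the numbers are the same, except that in the third line $9\cdot40=360$ orbits give vanishing characters. The total is $2516$. $\square$

*Proof of the Corollary.* $H\times M$ is a nilpotent Hall $\pi$-subgroup of $G\times M$, with normalizer $\mathbf N_G(H)\times M$. Since $(H\times M)^{(g,m)}=H^g\times M$, the element $(x,1)$ is picky. A character $\chi\times\mu$ takes the value $\chi(x)\mu(1)$ at $(x,1)$, so both cardinalities are multiplied by $|\operatorname{Irr}(M)|$ and remain different. $\square$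

This disproves the conjecture. For other primes $p$ we need another $A$ whose Sylow $p$-subgroup has two kinds of picky elements. If all nonidentity elements of $P$ lie in one $\mathbf N_A(P)$-class, then $u$ and $v$ have the same character values, so $\rho=1$ everywhere and there is no cancellation.

## Isotropic points and the Borel subgroup of $\mathrm{GU}_3(q)$

For $a\in\mathbb F_{q^2}$ write $\bar a=a^q$. Let $\mu=\{m\in\mathbb F_{q^2}:m^{q+1}=1\}$, let $\eta$ generate $\operatorname{Irr}(\mu)$, let $J$ be the $3\times3$ antidiagonal matrix with entries $1$, and $A=\{g\in\mathrm{GL}_3(q^2):gJ\bar g^T=J\}$. It acts on row vectors and preserves $\langle x,y\rangle=x_1\bar y_3+x_2\bar y_2+x_3\bar y_1$. Note that $J\in A$ and $J$ swaps $e_1$ and $e_3$. We use that the trace and norm maps from $\mathbb F_{q^2}$ to $\mathbb F_q$ are surjective, and that nondegenerate hermitian spaces over $\mathbb F_{q^2}$ have orthonormal bases.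

**Step 1: the subgroups $P$, $T$, $N$.** Let $P$ consist of the matrices
$$y(a,b)=\begin{pmatrix}1&a&b\\0&1&-\bar a\\0&0&1\end{pmatrix},\quad b+\bar b+a\bar a=0,\qquad y(a,b)y(a',b')=y(a+a',\,b+b'-a\bar a').$$
The rows have Gram matrix $J$, so $P\le A$. For each $a$ there are $q$ choices of $b$, so $|P|=q^3$. Let $T=\{\operatorname{diag}(s,m,\bar s^{-1}):s\in\mathbb F_{q^2}^\times,\ m\in\mu\}$, of order $(q^2-1)(q+1)$. Conjugation gives
$$y(a,b)^{\operatorname{diag}(s,m,\bar s^{-1})}=y\bigl(s^{-1}ma,\ (s\bar s)^{-1}b\bigr), \tag{7}$$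
so $T$ normalizes $P$.

An isotropic vector with $x_1=0$ has $x_2=0$. So the isotropic points other than $\langle e_3\rangle$ are the $q^3$ points $\langle(1,a,b)\rangle$ with $b+\bar b+a\bar a=0$. Since $e_1y(a,b)=(1,a,b)$, the group $P$ fixes $\langle e_3\rangle$ and is regular on the other isotropic points. With $J$ this makes $A$ 2-transitive on isotropic points. An element fixing $\langle e_3\rangle$ can be multiplied by an element of $P$ so that it also fixes $\langle e_1\rangle$, hence also $\langle e_1,e_3\rangle^\perp=\langle e_2\rangle$; then it is diagonal, so lies in $T$. Thus the stabilizer of $\langle e_3\rangle$ is $PT$, the stabilizer of both $\langle e_3\rangle$ and $\langle e_1\rangle$ is $T$, and $|A|=(q^3+1)|PT|$. So $P\in\mathrm{Syl}_p(A)$. As $\langle e_3\rangle$ is the only isotropic point fixed by $P$, $N:=\mathbf N_A(P)=PT$.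

**Step 2: all nonidentity elements of $P$ are picky.** Let $1\ne y\in P$. By regularity $y$ fixes only the isotropic point $\langle e_3\rangle$. If $y\in P^g$, then $y$ fixes $\langle e_3\rangle g$, so $\langle e_3\rangle g=\langle e_3\rangle$ and $g\in N$.

**Step 3: classes in $P$.** Comparing $y(a,b)y(a',b')$ with $y(a',b')y(a,b)$, the commutator of $y(a,b)$ and $y(a',b')$ is $y(0,\,a'\bar a-a\bar a')$. If $a\ne0$, then $c=a'\bar a$ runs over $\mathbb F_{q^2}$ and $c-\bar c$ over all $q$ elements of trace $0$. So $\mathbf Z(P)=P'=\{y(0,b):b+\bar b=0\}$ has order $q$, and for $w\in P\setminus\mathbf Z(P)$ the $P$-class of $w$ is $w\mathbf Z(P)$. By (7), $T$ is transitive on the nonzero $a$ (take $m=1$) and on the nonzero $b$ of trace $0$ (which form one orbit of $\mathbb F_q^\times$). Hence $P\setminus\mathbf Z(P)$ and $\mathbf Z(P)\setminus1$ are single $N$-classes. By Step 2, $\mathbf C_A(v)\le N$, so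
$$|\mathbf C_A(v)|=|\mathbf C_N(v)|=|N|/(q^3-q)=q^2(q+1).$$

**Step 4: the characters of $P$ and $N$.** $P$ has $q^2$ linear characters. By (7) an element of $T$ fixes a nontrivial one if and only if $s=m$. So the stabilizer is $K=\{\operatorname{diag}(m,m,m):m\in\mu\}$, of order $q+1$ and central in $A$, and $T$ permutes the $q^2-1$ nontrivial linear characters transitively. If $\varphi\in\operatorname{Irr}(P)$ lies over $1\ne\lambda\in\operatorname{Irr}(\mathbf Z(P))$ and $w\notin\mathbf Z(P)$, then $\varphi(w)=\lambda(z)\varphi(w)$ for all $z\in\mathbf Z(P)$, so $\varphi(w)=0$. From $[\varphi,\varphi]=1$ we get $\varphi(1)=q$, so $\varphi=\varphi_\lambda$ is unique. $T$ permutes these $q-1$ characters with stabilizer $T_0=\{s\bar s=1\}$ of order $(q+1)^2$, hence transitively.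

Since $|T|$ is prime to $p$ and $T$ is abelian, each of these characters extends to its stabilizer, and Gallagher and Clifford give the following characters of $N$, with values at $(u,v)$:

- $(q^2-1)(q+1)$ linear characters: $(1,1)$;
- $q+1$ characters of degree $q^2-1$, restricting to $P$ as the sum of the nontrivial linear characters: $(q^2-1,-1)$;
- $(q+1)^2$ characters of degree $q(q-1)$, restricting to $P$ as $\sum_\lambda\varphi_\lambda$: $(-q,0)$.

So $\operatorname{Irr}^u(N)=\operatorname{Irr}(N)=L_N\sqcup D_N$ with $D_N=\{\rho=0\}$ and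
$$|L_N|=q^2(q+1),\qquad|D_N|=(q+1)^2,\qquad\rho(L_N)=\{1,\,-1/(q^2-1)\}. \tag{8}$$
For $q=2$ these sizes are $12$ and $9$, as in Theorem 1.

## Characters of $\mathrm{GU}_3(q)$ on unipotent elements

Let $\chi\in\operatorname{Irr}(A)$. As $\chi_P$ is $T$-invariant,
$$\chi_P=n_0\,1_P+n_1\sum_{1\ne\lambda\text{ linear}}\lambda+n_q\sum_{\lambda}\varphi_\lambda,$$
$$\chi(1)=n_0+n_1(q^2-1)+n_qq(q-1),\quad\chi(u)=n_0+n_1(q^2-1)-n_qq,\quad\chi(v)=n_0-n_1. \tag{9}$$
So everything is about the triples $(n_0,n_1,n_q)$.

Two facts about idempotents are used. Let $\lambda$ be a linear character of $B\le A$ and $e=|B|^{-1}\sum_{b\in B}\lambda(b^{-1})b$. Then $be=eb=\lambda(b)e$ for $b\in B$. If $W$ affords $\chi$, then $\dim eW=[\chi_B,\lambda]$. If $eW\neq0$, it is an irreducible $e\mathbb C[A]e$-module, since $e\mathbb C[A]e\,w=e\mathbb C[A]w=eW$ for $0\ne w\in eW$.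

We also use double cosets. By 2-transitivity $A=N\sqcup NJN$. Since $J\operatorname{diag}(s,m,\bar s^{-1})J=\operatorname{diag}(\bar s^{-1},m,s)\in T$, $J$ normalizes $T$, so
$$A=PT\sqcup PJTP. \tag{10}$$

**Step 1: $n_1\le1$.** Choose $\kappa\ne0$ in $\mathbb F_{q^2}$ with $\bar\kappa=-\kappa$ and a nontrivial additive character $\xi$ of $\mathbb F_p$. Put $\theta(y(a,b))=\xi(\mathrm{Tr}_{\mathbb F_{q^2}/\mathbb F_p}(\kappa a))$, a nontrivial linear character of $P$, and let $e$ be its idempotent. We show that $e\mathbb C[A]e$ is commutative; then $n_1=[\chi_P,\theta]=\dim eW\le1$.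

Let $f(g)=\bar g^{-1}$. This is an anti-automorphism of $A$, extended linearly to $\mathbb C[A]$. We have $f(y(a,b))=y(\bar a,\bar b)^{-1}=y(-\bar a,b)$, and $\mathrm{Tr}(-\kappa\bar a)=\mathrm{Tr}(\overline{\kappa a})=\mathrm{Tr}(\kappa a)$, so $\theta\circ f=\theta$ and $f(e)=e$. By (10), $e\mathbb C[A]e$ is spanned by the elements $ene$ with $n\in T\cup JT$.

- If $n\in T\setminus K$, then $ene=n\,(n^{-1}en)\,e=0$, because $n^{-1}en$ is the idempotent of $\theta^n\ne\theta$.
- If $n\in K$ is the scalar $m$, then $f(n)=\bar m^{-1}=m$, so $f(n)=n$.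
- If $n=Jt$ with $t=\operatorname{diag}(s,m,\bar s^{-1})$, then $f(t)=\operatorname{diag}(\bar s^{-1},m,s)=JtJ$, and $f(Jt)=f(t)f(J)=JtJ\,J=Jt$.

So $f$ is the identity on $e\mathbb C[A]e$. Since $f$ reverses products, $XY=f(XY)=f(Y)f(X)=YX$ there.

**Step 2: characters with $n_0\ge1$.** We identify characters $\lambda$ of $N$ with $P\le\ker\lambda$ with characters of $T$. The $P$-fixed vectors in a module for $\chi$ form a $T$-module of dimension $n_0$, so $n_0=\sum_\lambda[\chi_N,\lambda]=\sum_\lambda[\chi,\lambda^A]$. Put $\lambda^J(t)=\lambda(JtJ)$. Since $N^J\cap N=T$, Mackey gives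
$$[\lambda^A,\nu^A]=\delta_{\lambda,\nu}+\delta_{\lambda^J,\nu}.$$
Also $A=N\sqcup NJP$ and $N^J\cap P=1$, so $(\lambda^A)_P$ is $1_P$ plus the regular character of $P$; the multiplicities for $\lambda^A$ are $(n_0,n_1,n_q)=(2,1,q)$.

*The condition $\lambda=\lambda^J$.* It means that $\lambda$ is trivial on all $t^{-1}JtJ=\operatorname{diag}((s\bar s)^{-1},1,s\bar s)$, that is, on $\{\operatorname{diag}(c,1,c^{-1}):c\in\mathbb F_q^\times\}$. So there are $|T|/(q-1)=(q+1)^2$ such $\lambda$. The map $s\mapsto s/\bar s$ from $\mathbb F_{q^2}^\times$ onto $\mu$ has kernel $\mathbb F_q^\times$. Hence these $\lambda$ are exactly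
$$\lambda_{h,k}\bigl(\operatorname{diag}(s,m,\bar s^{-1})\bigr)=\eta(s/\bar s)^h\,\eta(m)^k,\qquad h,k\in\mathbb Z/(q+1).$$

*If $\lambda\ne\lambda^J$,* then $\lambda^A=(\lambda^J)^A$ is irreducible. There are $\frac12(q+1)^2(q-2)$ such characters, and by (9) with $(2,1,q)$ their values at $(u,v)$ are $(1,1)$.

*If $\lambda=\lambda^J$,* then $\lambda^A$ is a sum of two distinct irreducible characters. Each has $n_0\ge1$ by Frobenius reciprocity, so $n_0=1$ for both. Since $n_1$ sums to $1$, the triples are $(1,0,c)$ and $(1,1,q-c)$ with $0\le c\le q$. Call the constituents $\chi_\lambda$, $\chi_\lambda'$. By (9),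
$$\chi_\lambda(1)=1+cq(q-1),\quad(\chi_\lambda(u),\chi_\lambda(v))=(1-cq,1),\quad(\chi_\lambda'(u),\chi_\lambda'(v))=(cq,0). \tag{11}$$
As $n_0=1$, each constituent occurs in $\lambda^A$ for only one $\lambda$, so all these characters are distinct.

**Step 3: the value of $c$.** The linear characters $\eta^k\circ\det$ of $A$ are trivial on $P$ and restrict to $T$ as $\lambda_{k,k}$, since $\det\operatorname{diag}(s,m,\bar s^{-1})=sm/\bar s$. They have triple $(1,0,0)$. So $c=0$ for the $q+1$ characters $\lambda_{k,k}$, with $\chi_\lambda=\eta^k\circ\det$.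

*Claim: $c=1$ for the other $q(q+1)$ characters $\lambda=\lambda_{h,k}$, $h\ne k$.* Let $e$ be the idempotent of $\lambda$ in $\mathbb C[N]$ and $X=eJe$. Write $e=e_Pe_T=e_Te_P$, where $e_P$ belongs to $1_P$ and $e_T$ to $\lambda$ on $T$. As $\lambda^J=\lambda$, $J$ commutes with $e_T$, so
$$X^2=eJ\,e_Te_P\,Je=eJe_PJe=q^{-3}\sum_{y\in P}e\,JyJ\,e .$$
The term $y=1$ is $e$. Let $y=y(a,b)\ne1$. Then $b\ne0$, because $b=0$ forces $a\bar a=0$. The element $JyJ$ fixes only the isotropic point $\langle e_1\rangle$, so $JyJ\notin N$ and $JyJ=y_1Jt\,y_2$ with $y_1,y_2\in P$, $t=\operatorname{diag}(s,m,\bar s^{-1})$. Then $e\,JyJ\,e=\lambda(t)X$. Compare last rows: $e_3JyJ=(1,a,b)J=(b,a,1)$, while $e_3y_1Jty_2=e_1ty_2=s\,e_1y_2$ has first coordinate $s$. So $s=b$. Determinants give $1=\det J\cdot\det t=-sm/\bar s$, so $m=-\bar b/b$. Therefore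
$$\lambda(t)=\eta(b/\bar b)^h\,\eta(-\bar b/b)^k=\eta(-1)^k\,\eta(b/\bar b)^{j},\qquad j=h-k\ne0 .$$
For given $b\ne0$ the number of $a$ with $a\bar a=-(b+\bar b)$ is $1$ if $b/\bar b=-1$ and $q+1$ otherwise. Each $w\in\mu$ equals $b/\bar b$ for $q-1$ values of $b$. Since $\sum_{w\in\mu}\eta(w)^j=0$,
$$\sum_{y\ne1}\lambda(t)=\eta(-1)^k(q-1)\Big[(q+1)\sum_{w\in\mu}\eta(w)^j-q\,\eta(-1)^j\Big]=\varepsilon q(q-1),\qquad\varepsilon=-\eta(-1)^h=\pm1 .$$
So
$$X^2=q^{-3}e+\varepsilon(q-1)q^{-2}X . \tag{12}$$
On modules for $\chi_\lambda$ and $\chi_\lambda'$ the image of $e$ is one-dimensional, and $X=eXe$ acts on it by scalars $\xi_1$, $\xi_2$, which are also the traces of $X$. By (12), $q^2\xi_1$ and $q^2\xi_2$ are roots of $Y^2-\varepsilon(q-1)Y-q=(Y-\varepsilon q)(Y+\varepsilon)$. On all other irreducible modules $e$, hence $X$, acts as $0$. The regular character of $A$ at $X$ is $|A|$ times the coefficient of $1$ in $X$, which is $0$ since $X$ is supported on $NJN$. So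
$$\chi_\lambda(1)\,\xi_1+\chi_\lambda'(1)\,\xi_2=0 .$$
Hence $\xi_1,\xi_2$ have opposite signs, so $q^2\xi_1,q^2\xi_2$ are $\varepsilon q$ and $-\varepsilon$ in some order, and one degree is $q$ times the other. Their sum is $q^3+1$, so the degrees are $q^2-q+1$ and $q(q^2-q+1)$. As $\chi_\lambda(1)=1+cq(q-1)$ is not divisible by $q$, we have $\chi_\lambda(1)=q^2-q+1$ and $c=1$. This proves the claim.

*Remark.* The same numbers occur in another place. The function $\omega(g)=-(-q)^{\dim\ker(g-1)}$ is a character of $\mathrm{GU}_3(q)$, the Weil character (P. Gérardin, J. Algebra 46 (1977); see also Tiep–Zalesskii, J. Algebra 192 (1997)). For $j\ne0$, the part of $\omega$ on which scalars $m\in\mu$ act by $\eta(m)^j$ has value $\frac1{q+1}\sum_{m}\eta(m)^{-j}\omega(mg)$ at $g$. This gives degree $\frac{q^3+1}{q+1}=q^2-q+1$ and, since $\dim\ker(u-1)=2$ and $\dim\ker(v-1)=1$, values $\frac{-q^2+1}{q+1}=1-q$ at $u$ and $\frac{q+1}{q+1}=1$ at $v$. We do not use this.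

**Step 4: characters with $n_0=0$.** If $n_1=1$, then $\chi(v)=-1$ and $\chi(u)=q^2-1-n_qq\equiv-1\pmod q$, so $\chi(u)\ne0$. If $n_1=0$, then $n_q\ge1$, $\chi(v)=0$ and $\chi(u)=-n_qq\ne0$. Let $M$ be the number of characters of this last kind, with $n_0=n_1=0$.

**Step 5: collect.** All nonzero values $\chi(v)$ are $\pm1$, so column orthogonality gives $|\operatorname{Irr}^v(A)|=|\mathbf C_A(v)|=q^2(q+1)$. The values at $u$ of these characters are $1$, $1-q$, or integers $\equiv-1\pmod q$, all nonzero. So $\operatorname{Irr}^v(A)\subseteq\operatorname{Irr}^u(A)$. The characters vanishing at $v$ are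

- $q+1$ characters $\chi_\lambda'$ with $c=0$, which vanish at $u$;
- $q(q+1)$ characters $\chi_\lambda'$ with $c=1$, with value $q$ at $u$;
- the $M$ characters of Step 4, not vanishing at $u$.

Hence $|\operatorname{Irr}(A)|=(q+1)(q^2+q+1)+M$. To find $M$ we count classes.

## The number of conjugacy classes of $\mathrm{GU}_3(q)$

**Lemma 3.** $\mathrm{GU}_3(q)$ has exactly $(q+1)(q^2+q+2)$ conjugacy classes.

*Proof.* Each $g\in A$ is uniquely a product of commuting elements $g_pg_{p'}$ of $p$-power order and of order prime to $p$. Classes of elements whose $p$-part is conjugate to $w$ correspond to $\mathbf C_A(w)$-classes of $p'$-elements of $\mathbf C_A(w)$. By Step 3 of the section on isotropic points, $w$ may be taken as $1$, $u$ or $v$; and $u,v$ are not conjugate in $A$, since if $v=u^g$ then $v\in P^g$, so $g\in N$ by pickiness, but $N$ normalizes $\mathbf Z(P)$.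

**Step 1: $p$-part conjugate to $u$ or $v$.** We have $\mathbf C_A(u)=\mathbf C_N(u)=PT_0$ by (7). By Schur–Zassenhaus each $p'$-element of $PT_0$ is conjugate to an element of $T_0$, and distinct elements of $T_0$ are not conjugate, because $PT_0/P\cong T_0$ is abelian. This gives $(q+1)^2$ classes. The group $\mathbf C_A(v)$ has order $q^2(q+1)$ and contains $\mathbf C_P(v)$, of order $q^2$, and the central subgroup $K$ of order $q+1$. So $\mathbf C_A(v)=\mathbf C_P(v)\times K$, and we get $q+1$ classes.

**Step 2: the eigenvalues of a $p'$-element.** Let $g\in A$ be a $p'$-element and $W=\mathbb F_{q^2}^3$. Over an algebraic closure $g$ is diagonalizable. From $gJ\bar g^T=J$, the matrix $\bar g^T$ is similar to $g^{-1}$. So the multiset of eigenvalues of $g$ is invariant under $\Phi:\alpha\mapsto\alpha^{-q}$, and $\Phi$ permutes the distinct eigenvalues, preserving multiplicities. This permutation is the identity, a transposition, or a $3$-cycle.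

**Step 3: $\Phi$ fixes all eigenvalues.** Then they lie in $\mu$. Eigenvectors $w,w'$ for $\alpha\ne\alpha'$ satisfy $\langle w,w'\rangle=\langle wg,w'g\rangle=\alpha\alpha'^{-1}\langle w,w'\rangle$, so they are orthogonal. Thus $W$ is the orthogonal sum of nondegenerate eigenspaces, and $g$ has an orthonormal eigenbasis. The class is determined by the multiset of eigenvalues, and every multiset of three elements of $\mu$ occurs. There are $\binom{q+3}3$ classes.

**Step 4: $\Phi$ acts as a transposition.** Then the eigenvalues are $\alpha,\ m,\ \alpha^{-q}$, pairwise distinct, with $m\in\mu$ and $\alpha^{q^2}=\alpha$, so $\alpha\in\mathbb F_{q^2}^\times\setminus\mu$. Let $w_1,w_2,w_3$ be eigenvectors for $\alpha,m,\bar\alpha^{-1}$. Since $\alpha\bar\alpha\ne1$, $w_1$ and $w_3$ are isotropic; since $\alpha\bar m\ne1$ and $\bar\alpha^{-1}\bar m\neq1$, $w_2$ is orthogonal to both. By nondegeneracy we can scale so that $\langle w_1,w_3\rangle=\langle w_2,w_2\rangle=1$. So $g$ is conjugate to $\operatorname{diag}(\alpha,m,\bar\alpha^{-1})\in T$.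 There are $(q+1)\cdot\frac12(q^2-1-(q+1))=\frac12(q+1)^2(q-2)$ classes.

**Step 5: $\Phi$ acts as a $3$-cycle.** The eigenvalues are $\alpha,\alpha^{-q},\alpha^{q^2}$, distinct, and $\Phi^3(\alpha)=\alpha$ means $\alpha^{q^3+1}=1$. Also $\alpha\mapsto\alpha^{q^2}$ permutes them in a $3$-cycle, so the characteristic polynomial is irreducible over $\mathbb F_{q^2}$ and $\alpha\in F:=\mathbb F_{q^6}$. There are $q^3+1$ solutions of $\alpha^{q^3+1}=1$, and the ones fixed by $\Phi$ are the $q+1$ elements of $\mu$. So there are $\frac13(q^3-q)$ eigenvalue sets. We show that each belongs to exactly one class.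

For $k\in F$ put $k^*=k^{q^3}$; on $\mathbb F_{q^2}$ this is $\bar k$, and $\alpha^*=\alpha^{-1}$. Let $\mathrm{Tr}$ be the trace from $F$ to $\mathbb F_{q^2}$; then $\mathrm{Tr}(k^*)=\overline{\mathrm{Tr}(k)}$. The form $(k,l)\mapsto\mathrm{Tr}(kl^*)$ on $F$ is hermitian and nondegenerate, and multiplication by $\alpha$ preserves it. As $F$ with this form is isometric to $W$, the eigenvalue set of $\alpha$ occurs in $A$, for an element of order dividing $q^3+1$.

Conversely let $g\in A$ have this eigenvalue set. Then $\mathbb F_{q^2}[g]\cong F$ with $g\mapsto\alpha$, and $W=w_0F$ is one-dimensional over $F$. We have $\langle wk,w'\rangle=\langle w,w'k^*\rangle$ for $k=\alpha$ and for $k\in\mathbb F_{q^2}$, hence for all $k\in F$. So $\langle w_0k,w_0l\rangle=\langle w_0kl^*,w_0\rangle=\mathrm{Tr}(\gamma kl^*)$ for some $0\ne\gamma\in F$, since every linear functional on $F$ has the form $k\mapsto\mathrm{Tr}(\gamma k)$. Now $\mathrm{Tr}(\gamma k^*)=\langle w_0k^*,w_0\rangle=\langle w_0,w_0k\rangle=\overline{\mathrm{Tr}(\gamma k)}=\mathrm{Tr}(\gamma^*k^*)$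 for all $k$, so $\gamma=\gamma^*\in\mathbb F_{q^3}$. The norm $F^\times\to\mathbb F_{q^3}^\times$ is surjective: $\gamma=\delta\delta^*$. With $w_1=w_0\delta^{-1}$ we get $\langle w_1k,w_1l\rangle=\mathrm{Tr}(kl^*)$. So $(W,g)$ is isometric to $F$ with multiplication by $\alpha$, and $g$ is determined up to conjugacy.

**Step 6: add.** The number of classes of $p'$-elements is
$$\tfrac{q+1}6\bigl[(q+3)(q+2)+3(q+1)(q-2)+2q(q-1)\bigr]=\tfrac{q+1}6\cdot6q^2=q^2(q+1).$$
With Step 1 the total is $q^2(q+1)+(q+1)^2+(q+1)=(q+1)(q^2+q+2)$. $\square$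

As a check: by Wall (J. Austral. Math. Soc. 3 (1963)) the number of classes of $\mathrm{GU}_n(q)$ is the coefficient of $z^n$ in $\prod_{i\ge1}\frac{1+z^i}{1-qz^i}$. For $n=3$ this is $(q^3+q^2+q)+(q^2+q)+q+2$, the same number.

Comparing with $|\operatorname{Irr}(A)|=(q+1)(q^2+q+1)+M$ we get $M=q+1$. So $D_A:=\operatorname{Irr}^u(A)\setminus\operatorname{Irr}^v(A)$ has $q(q+1)+(q+1)$ elements, that is,
$$|D_A|=(q+1)^2=|D_N|,\qquad|\operatorname{Irr}^u(A)|=q^2(q+1)+(q+1)^2=|\operatorname{Irr}^u(N)|. \tag{13}$$

## A zero sum of length $q+1$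

*Proof of Theorem 2.* All nonidentity elements of $P$ are picky, and $\ell=q+1$ is prime to $p$. So Lemma 2 gives that $H\in\mathrm{Syl}_p(G)$, $\mathbf N_G(H)=N\wr C_{q+1}$, and $x$ is $H$-picky. Since $\operatorname{Irr}^v\subseteq\operatorname{Irr}^u$ in both groups, (6) applies.

By (13) there is a bijection $\operatorname{Irr}^u(A)\to\operatorname{Irr}^u(N)$ carrying $D_A$ to $D_N$. So, before removing tuples with $\sum\rho=0$, the weighted counts agree. Tuples with all entries in $D$ have $\sum\rho=0$ in both groups, and their weights agree too.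

In $N$ there are no other zero sums. Let $k_1$ entries have $\rho=1$ and $k_2$ have $\rho=-1/(q^2-1)$, with sum $0$. Then $k_2=k_1(q^2-1)$, so $k_1q^2=k_1+k_2\le q+1<q^2$, hence $k_1=k_2=0$.

In $A$ there is another one. Take one entry $1_A$ ($\rho=1$), $q-1$ entries equal to one $\chi_\lambda$ with $c=1$ (by (11), $\rho=1/(1-q)$), and one entry in $D_A$ ($\rho=0$). The length is $q+1$ and $\sum\rho=1+\frac{q-1}{1-q}=0$.

So strictly more weight is removed for $A$, and $|\operatorname{Irr}^x(G)|<|\operatorname{Irr}^x(\mathbf N_G(H))|$. $\square$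

## A sign for the Sylow $2$-subgroup of $\mathrm{SL}_2(r)$

We turn to Theorem 3. If $\pi$ is the set of all primes, then $H=G=\mathbf N_G(H)$ and the identity map works. Conversely let $r\notin\pi$; as $2\in\pi$, $r$ is odd. For $r=3$ Theorem 1 gives the counterexample. Let $r\ge5$ from now on.

Let $Q\in\mathrm{Syl}_2(\mathrm{SL}_2(r))$, generalized quaternion of order $2^n=(r^2-1)_2\ge8$. Let $C=\langle y\rangle$ be cyclic of index $2$, $j\in Q\setminus C$, and $t=-1$ the involution. Then $Q'=\langle y^2\rangle\ni t$, and $Q/Q'$ is a Klein four group with representatives $1,y,j,yj$. For every linear character $\lambda$ of $Q$ we have $\lambda^2=1$ and $\lambda(t)=1$, so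
$$\lambda(y)\lambda(j)\lambda(yj)\lambda(t)=\lambda(y)^2\lambda(j)^2=1. \tag{14}$$
Let $E_0=r^{1+2}$ be the group $E$ for $V=\mathbb F_r^2$, and let $\psi_0$ be an extension to $E_0Q$ of a faithful irreducible character of $E_0$, of degree $r$. It exists by [Is, 8.16]. Every nonidentity element of $Q$ has a power equal to $-1$, so it has no nonzero fixed vector, and Lemma 1 applies with $S=P=Q$.

**Lemma 4.** $\psi_0(y)\psi_0(j)\psi_0(yj)\psi_0(t)=-1$.

*Proof.* By (14) the product does not change if $\psi_0$ is multiplied by a linear character of $Q$.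

**Step 1: the values are $\pm1$.** By Lemma 1(c), $|\psi_0|=1$ on $Q\setminus1$. We have $y^j=y^{-1}$, and the classes outside $C$ are $\{jy^{k}:k\text{ even}\}$ and $\{jy^k:k\text{ odd}\}$, of size $2^{n-2}$ each. An element $g\notin C$ has $g^{-1}=gt$, and $t$ is an even power of $y$, so $g\sim g^{-1}$. Hence every element of $Q$ is conjugate to its inverse, and the values are real.

**Step 2: the restriction to $C$.** Let $\delta=\pm1$ with $\delta\equiv r\pmod4$. Then $(r+\delta)_2=2$, so $(r-\delta)_2=2^{n-1}=|C|$. Write $r=m|C|+\delta$ with $m$ odd, and let $m_\nu$ be the multiplicity of $\nu\in\operatorname{Irr}(C)$ in $(\psi_0)_C$. Then $\sum m_\nu=r$ and, by Step 1,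
$$\sum m_\nu^2=\frac{r^2+|C|-1}{|C|}=1+m^2|C|+2m\delta .$$
So $\sum(m_\nu-m)^2=1+m^2|C|+2m\delta-2mr+m^2|C|=1$, while $\sum(m_\nu-m)=\delta$. Hence $(\psi_0)_C=m\rho_C+\delta\nu_0$ for one $\nu_0\in\operatorname{Irr}(C)$, where $\rho_C$ is the regular character. As $y\sim y^{-1}$ in $Q$, $\nu_0^2=1$. Some linear character of $Q$ restricts to $\nu_0$, so after twisting we may assume $\nu_0=1$. Then $\psi_0=\delta$ on $C\setminus1$.

**Step 3: the values outside $C$.** The multiplicity of $1_Q$ in $(\psi_0)_Q$ is
$$2^{-n}\bigl[(r-\delta)+2^{n-1}\delta+2^{n-2}(\psi_0(j)+\psi_0(yj))\bigr]\in\mathbb Z .$$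
Here $(r-\delta)+2^{n-1}\delta=2^{n-1}(m+\delta)$ is divisible by $2^n$, since $m$ is odd. So $4$ divides $\psi_0(j)+\psi_0(yj)\in\{-2,0,2\}$, and $\psi_0(yj)=-\psi_0(j)$. The product in the lemma is $\delta\cdot\psi_0(j)\cdot(-\psi_0(j))\cdot\delta=-1$. $\square$

The direct imitation of Theorem 1 would now be $A=E_0\rtimes Q$ with $u=t$, some $v\in Q\setminus1$, and $x=(v,t,\dots,t)$. This gives no difference. Here $N=Z\times Q$. By Lemma 1(b) and Gallagher, $\operatorname{Irr}^t(A)$ consists of the $\beta\in\operatorname{Irr}(Q)$ and the $\psi_\zeta\beta$, where $\psi_\zeta$ extends $\theta_\zeta$, and $\rho(\psi_\zeta\beta)=\kappa_\zeta\,\rho(\beta)$ with $\kappa_\zeta=\psi_\zeta(v)\psi_\zeta(t)=\pm1$. If $v\in Q'$, then $\psi_\zeta=\delta\nu_0$ on $C\setminus 1$ with $\nu_0$ trivial on $Q'=\langle y^2\rangle$, so $\psi_\zeta(v)=\psi_\zeta(t)=\delta$ and $\kappa_\zeta=1$. If $v\notin Q'$, there is a linear $\lambda$ with $\lambda(v)=-1$, and $\beta\mapsto\lambda\beta$ preserves degrees and changes the sign of $\rho$, because $\lambda(t)=1$.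 So a sign $\kappa_\zeta=-1$ can be undone on the side of $N$ by sending $\psi_\zeta\beta$ to $\zeta\lambda\beta$. In both cases there is a bijection $\operatorname{Irr}^t(A)\to\operatorname{Irr}(N)$ that preserves $\rho$ and the $2$-part of the degree, so the counts coming from Lemma 2 agree. In Theorem 1 this did not happen, because there all linear characters of $\mathrm{SL}_2(3)$ are trivial on $Q_8$.

The obstruction is the linear characters of $Q$ that can see $v$. By (14), a linear character cannot see the four elements $y,j,yj,t$ *together*, whereas by Lemma 4 $\psi_0$ can. So we use four copies of $Q$, and a cyclic group permuting them, which forces linear characters to be equal in the four copies.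

## Four copies of $Q$ permuted by $C_4$

Let $V=V_1\perp\dots\perp V_4$ with $V_i=\mathbb F_r^2$ symplectic, $E=r^{1+8}$ the group belonging to $V$, and $P=Q\wr R$ with $R\cong C_4$ permuting the four coordinates regularly. Put $S=P\le\mathrm{Sp}(V)$, $A=E\rtimes P$, $Z=\mathbf Z(E)$, and in the base group $Q^4$
$$e=(t,t,t,t)=-1\in\mathbf Z(P),\qquad d=(y,j,yj,t).$$
All entries are nonidentity elements of $Q$, so neither $e$ nor $d$ has a nonzero fixed vector on $V$. By Lemma 1 both are $P$-picky and $N:=\mathbf N_A(P)=Z\times P$. Let $G=A\wr C_r$, $H=P^r$, $x=(d,e,\dots,e)$. Then $G$ is a solvable $\{2,r\}$-group. Since $2\in\pi\not\ni r$, Lemma 2 with $\ell=r$ shows that $H$ is a nilpotent Hall $\pi$-subgroup, $\mathbf N_G(H)=N\wr C_r$, and $x$ is $H$-picky.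

**Step 1: characters of $P$.** For $\beta\in\operatorname{Irr}(P)$, $\beta(e)=\pm\beta(1)$, since $e$ is a central involution. With $\rho(\beta)=\beta(d)/\beta(e)$ we have $|\rho(\beta)|\le1$. If $\beta$ is linear, its restriction to $Q^4$ is $R$-invariant, so it is $\lambda\times\lambda\times\lambda\times\lambda$. Then $\beta(e)=\lambda(t)^4=1$, and $\beta(d)=1$ by (14). So $\rho(\beta)=1$ for every linear $\beta$.

**Step 2: the extensions $\psi_\zeta$.** Let $1\ne\zeta\in\operatorname{Irr}(Z)$. The character $\theta_\zeta$ has degree $r^4$, is $A$-invariant, and extends to $\psi_\zeta\in\operatorname{Irr}(A)$ by [Is, 8.16]. We claim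
$$\psi_\zeta(d)=-1,\qquad\psi_\zeta(e)=1. \tag{15}$$
Let $E_i\cong r^{1+2}$ belong to $V_i$. Since the $V_i$ are orthogonal, $((w_i,z_i))_i\mapsto(\sum w_i,\sum z_i)$ is a homomorphism from $\prod_iE_i$ onto $E$, compatible with $Q^4$. So $EQ^4$ is the quotient of $\prod_i(E_iQ)$ by $\{(z_i)\in Z^4:\prod z_i=1\}$. Let $\psi_0$ be an extension to $E_0Q$ of the character of $E_0$ over $\zeta$. The kernel of $\psi_0\times\psi_0\times\psi_0\times\psi_0$ contains that subgroup, so we get a character $\hat\theta$ of $EQ^4$ of degree $r^4$ over $\zeta$. Its restriction to $E$ is $\theta_\zeta$, and it is $R$-invariant, because the four factors are equal. By Gallagher, $(\psi_\zeta)_{EQ^4}=\hat\theta\,\mu_0$ for a unique linear character $\mu_0$ of $Q^4$. As $(\psi_\zeta)_{EQ^4}$ and $\hat\theta$ are $R$-invariant, uniqueness makes $\mu_0$ $R$-invariant, so $\mu_0=\lambda\times\lambda\times\lambda\times\lambda$. By Lemma 4 and (14), $\psi_\zeta(d)=(-1)\cdot1=-1$. Also $\psi_\zeta(e)=\psi_0(t)^4\lambda(t)^4=1$.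

**Step 3: compare $\operatorname{Irr}^e(A)$ and $\operatorname{Irr}^e(N)$.** By Lemma 1(b), characters of $A$ with $Z$ but not $E$ in the kernel vanish at $e$ and $d$. With Gallagher and (15),
$$\operatorname{Irr}^e(A)=\{\beta\}\cup\{\psi_\zeta\beta:\zeta\ne1\},\qquad\rho(\psi_\zeta\beta)=-\rho(\beta),$$
$$\operatorname{Irr}^e(N)=\operatorname{Irr}(N)=\{\zeta\beta\},\qquad\rho(\zeta\beta)=\rho(\beta),$$
with $\beta\in\operatorname{Irr}(P)$, and $\operatorname{Irr}^d\subseteq\operatorname{Irr}^e$ in both groups. The bijection $\beta\mapsto1\cdot\beta$, $\psi_\zeta\beta\mapsto\zeta\beta$ preserves $2$-parts of degrees, since $\psi_\zeta(1)=r^4$ is odd.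

**Step 4: count the characters in $\operatorname{Irr}^x$ with $\chi(1)_2=4$.** By Lemma 2 and (5) with $v=d$, $u=e$, they come from tuples in $\operatorname{Irr}^e$ with $\sum\rho\ne0$ of one of two types:

- (i) one entry whose degree has $2$-part $4$, and $r-1$ entries of odd degree;
- (ii) two entries whose degrees have $2$-part $2$, and $r-2$ entries of odd degree.

Without the condition $\sum\rho\ne0$ the weighted numbers agree for $A$ and $N$, by the bijection of Step 3.

*For $N$ nothing is removed.* Characters of $P$ have $2$-power degree, so the odd-degree entries are $\zeta\beta$ with $\beta$ linear, and $\rho=1$. Hence $|\sum\rho|\ge(r-1)-1>0$ in type (i), and $|\sum\rho|\ge(r-2)-2>0$ in type (ii), as $r\ge5$.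

*For $A$ something is removed.* Let $\lambda\ne1$ be a linear character of $Q$ and $\beta_4=(\lambda\times1\times1\times1)^P$. The four rotations of $\lambda\times1\times1\times1$ are distinct, so $\beta_4\in\operatorname{Irr}(P)$ has degree $4$. Then $\beta_4(e)=4\lambda(t)=4$, and
$$\beta_4(d)=\lambda(y)+\lambda(j)+\lambda(yj)+\lambda(t)=\sum_{g\in Q/Q'}\lambda(g)=0 .$$
So $\rho(\beta_4)=0$. The tuple with one entry $\beta_4$, $\frac{r-1}2$ entries $1_A$ ($\rho=1$) and $\frac{r-1}2$ entries $\psi_\zeta$ ($\rho=-1$) is of type (i) and has $\sum\rho=0$.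

Therefore
$$\#\{\chi\in\operatorname{Irr}^x(G):\chi(1)_2=4\}<\#\{\chi\in\operatorname{Irr}^x(\mathbf N_G(H)):\chi(1)_2=4\}.$$
In these $\{2,r\}$-groups $\chi(1)_\pi=\chi(1)_2$, because $2\in\pi\not\ni r$. So no bijection satisfies condition (1) of the conjecture, and Theorem 3 is proved. $\square$
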